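\title{Incomplete pairwise balanced designs with a hole of any admissible size}

\begin{abstract}
An incomplete pairwise balanced design IPBD$((v;w),k)$ is a family of $k$-subsets of a $v$-set that covers no pair inside a distinguished $w$-subset, the hole, and covers every other pair exactly once. Counting gives two congruences and the inequality $v>(k-1)w$. We prove that these conditions are sufficient as soon as $v$ is large in terms of $k$. This confirms a conjecture from the paper of Dukes, Lamken and Ling, whose theorem covers the range $v>(k-1+\varepsilon)w$. In the remaining range the design is close to a resolvable design. We construct it directly: a product construction is carried out approximately, and the error is moved into a nearly complete $k$-partite graph that still satisfies the divisibility condition for a $K_k$-decomposition.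
\end{abstract}

\section{Introduction}

Let $k\ge2$ be an integer. An \emph{incomplete pairwise balanced design} IPBD$((v;w),k)$ is a triple $(V,W,\mathcal F)$, where $V$ is a set of $v$ \emph{points}, $W\subseteq V$ is a set of $w$ points called the \emph{hole}, and $\mathcal F$ is a family of $k$-subsets of $V$, the \emph{blocks}, such that no pair of distinct points of $W$ lies in a block and every other pair of distinct points lies in exactly one block. A \emph{$K_k$-decomposition} of a graph is a family of $k$-vertex cliques that contains each edge exactly once; in this language an IPBD$((v;w),k)$ is a $K_k$-decomposition of the graph $K_v-K_w$ obtained from $K_v$ by deleting the edges inside a $w$-set. For which $v$ and $w$ does one exist? Counting gives three conditions.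

\begin{proposition}\label{prop:necessary}
Let $k\ge2$ and $v>w\ge1$. If an IPBD$((v;w),k)$ exists, then
\begin{align}
&v-1\equiv w-1\equiv0 \pmod{k-1},\label{eq:local}\\
&v(v-1)-w(w-1)\equiv0 \pmod{k(k-1)},\label{eq:global}\\
&v>(k-1)w.\label{eq:ineq}
\end{align}
\end{proposition}

\begin{proof}
The blocks through a point $x\notin W$ split the other $v-1$ points into sets of size $k-1$, and the blocks through a point of $W$ split the $v-w$ points outside $W$ into sets of size $k-1$. So $k-1$ divides $v-1$ and $v-w$, which is \eqref{eq:local}. The $\binom v2-\binom w2$ pairs to be covered are split into groups of $\binom k2$, which is \eqref{eq:global}. A block has at most one point in $W$, so the $w$ blocks that join a point $x\notin W$ to the points of $W$ are distinct. Hence $w\le(v-1)/(k-1)$, which is \eqref{eq:ineq}.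
\end{proof}

The last count isolates the quantity that governs the problem. Of the $(v-1)/(k-1)$ blocks through a point outside the hole, exactly $w$ meet the hole, so exactly
\[
r=\frac{v-1-(k-1)w}{k-1}
\]
miss it, and \eqref{eq:ineq} says that $r\ge0$. Now delete the hole and put $U=V\setminus W$. For each $z\in W$, the blocks through $z$ become a \emph{parallel class}, that is, a partition of $U$ into sets of size $k-1$. Thus an IPBD$((v;w),k)$ is the same thing as $w$ parallel classes of $(k-1)$-subsets of $U$ and a family of $k$-subsets of $U$ such that every pair of $U$ lies in exactly one of all these sets.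

Recall that an \emph{$(n,q,1)$-BIBD} is a $K_q$-decomposition of $K_n$, and that it is \emph{resolvable} if its blocks can be grouped into parallel classes; every point lies in $(n-1)/(q-1)$ blocks, so this is the number of classes. The problem interpolates between these two notions. If $w=1$, no pair is excluded and an IPBD$((v;1),k)$ is a $(v,k,1)$-BIBD. If $r=0$ and $k\ge3$, every block meets the hole and the design is a resolvable $(v-w,k-1,1)$-BIBD; for $k=3$ it is a partition of the edges of $K_{w+1}$ into $w$ perfect matchings. At both ends the counting conditions suffice for large orders. When $w/v$ is small, $K_v-K_w$ is nearly complete and a general decomposition theorem applies (Theorem~\ref{thm:dense} below). When $r=0$, writing $w=1+(k-1)t$ gives $v-w=(k-2)w+1=(k-1)+(k-1)(k-2)t$, and resolvable designs of these orders exist for large $t$ (Theorem~\ref{thm:resolvable} below). One therefore guesses that the conditions suffice in between as well. This is Conjecture~6.1 of \cite{DLL}, and it is true.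

\begin{theorem}\label{thm:main}
For every $k\ge2$ there is $N(k)$ such that an IPBD$((v;w),k)$ exists whenever $v,w\ge N(k)$ and \eqref{eq:local}, \eqref{eq:global}, \eqref{eq:ineq} hold.
\end{theorem}

In fact only $v$ needs to be large.

\begin{theorem}\label{thm:vlarge}
For every $k\ge2$ there is $N'(k)$ such that for all $v\ge N'(k)$ and all $1\le w<v$, an IPBD$((v;w),k)$ exists if and only if \eqref{eq:local}, \eqref{eq:global}, \eqref{eq:ineq} hold.
\end{theorem}

Some largeness assumption is necessary. For $k=7$ and $(v,w)=(43,1)$ the three conditions hold, but an IPBD$((43;1),7)$ would be a projective plane of order $6$, which does not exist.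

Dukes, Lamken and Ling \cite{DLL} proved existence for large $w$ in the range $v>(k-1+\varepsilon)w$, for every fixed $\varepsilon>0$ (Theorem~\ref{thm:DLL} below). What remains is the range where $v$ is close to $(k-1)w$. There $K_v-K_w$ has minimum degree $v-w$, about $(1-\frac1{k-1})v$, so it is not nearly complete, and all but $r$ of the $w+r$ blocks through a point of $U$ have to belong to parallel classes. The core of this paper is a construction for this range.

\begin{theorem}\label{thm:near}
Let $k\ge3$ and $q=k-1$. There are $\varepsilon_1=\varepsilon_1(k)>0$ and $s_0=s_0(k)$ such that the following holds. Let $v>w\ge1$ satisfy \eqref{eq:local}, \eqref{eq:global}, \eqref{eq:ineq}, and put $s=(v-w)/q$ and $r=(v-1-qw)/q$. If $s\ge s_0$ and $r\le\varepsilon_1s$, then an IPBD$((v;w),k)$ exists.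
\end{theorem}

Section~\ref{sec:idea} explains the construction and works it out for $(v,w,k)=(11,5,3)$. Section~\ref{sec:tools} states the published theorems that we use, Section~\ref{sec:near} proves Theorem~\ref{thm:near}, and Section~\ref{sec:main} deduces Theorems~\ref{thm:main} and~\ref{thm:vlarge}.

\section{Layers and the exchange of blocks}\label{sec:idea}

In this section $k\ge3$, $q=k-1$, and $v>w\ge1$ satisfy \eqref{eq:local}--\eqref{eq:ineq}. We first rewrite these conditions in the parameters of Theorem~\ref{thm:near}.

\begin{lemma}\label{lem:arith}
The numbers $s=(v-w)/q$, $r=(v-1-qw)/q$ and $w_0=w-s$ are integers, $r\ge0$, and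
\begin{align}
(q-1)w_0&=s-1-qr,\label{eq:w0}\\
rs&\equiv0\pmod k.\label{eq:rs}
\end{align}
\end{lemma}

\begin{proof}
By \eqref{eq:local}, $v\equiv w\equiv1\pmod q$, so $s$ and $r$ are integers, and $r\ge0$ by \eqref{eq:ineq}. From $v=qw+1+qr$ we get $qs=v-w=(q-1)w+1+qr$; subtracting $(q-1)s$ and rearranging gives \eqref{eq:w0}. Also $v+w-1=kw+qr$, so $v(v-1)-w(w-1)=(v-w)(v+w-1)=qs(kw+qr)$. By \eqref{eq:global}, $k$ divides $s(kw+qr)$, hence $sqr$, and \eqref{eq:rs} follows because $\gcd(k,q)=1$.
\end{proof}

\subsection*{The exact product}
The set $U$ has $qs$ points. Write $U=X\times[q]$ with $|X|=s$ and $[q]=\{1,\dots,q\}$, and call $X_j=X\times\{j\}$ the $j$th \emph{layer}. Assume $w_0\ge0$ and split the hole as $W=W_0\cup W_1$ with $|W_0|=w_0$ and $|W_1|=s$. Then $X_1,\dots,X_q,W_1$ are $k$ sets of the same size $s$. Suppose that the complete $k$-partite graph on these sets has a $K_k$-decomposition; for $k=3$ this is a Latin square of order $s$. The pairs still to be covered are those inside $X_j\cup W_0$ but not inside $W_0$, for each $j$. So it suffices to place an IPBD$((w;w_0),k)$ with hole $W_0$ on each $X_j\cup W_0$. By \eqref{eq:w0},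 $w-1-qw_0=s-1-(q-1)w_0=qr$, so this inner design has the same $r$: it consists of an $r$-regular family of $k$-subsets of $X$ and $w_0$ parallel classes of $q$-subsets of $X$.

For $(v,w,k)=(7,3,3)$ we have $s=2$, $r=0$, $w_0=1$. With $X=\mathbb Z_2$, $W_0=\{z\}$ and $W_1=\{u_0,u_1\}$, the blocks are $\{(0,j),(1,j),z\}$ for $j=1,2$ and $\{(x,1),(y,2),u_{x+y}\}$ for $x,y\in\mathbb Z_2$.

The inner design need not exist: a parallel class of $q$-subsets of $X$ requires $q\mid s$, and this does not follow from \eqref{eq:local}--\eqref{eq:ineq}. The next case shows how to get around this.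

\begin{example}\label{ex:eleven}
Let $(v,w,k)=(11,5,3)$, so $s=3$, $r=0$, $w_0=2$. Take $X=\mathbb Z_3$, $W_0=\{z_+,z_-\}$ and $W_1=\{u_0,u_1,u_2\}$. As $X$ has no perfect matching, the points of $W_0$ cannot be served by pairs inside the layers. Serve them by pairs across the layers instead:
\[
\{(x,1),(x+1,2),z_+\},\qquad\{(x,1),(x-1,2),z_-\}\qquad(x\in\mathbb Z_3).
\]
The pairs inside the layers are now unused. Give them to $W_1$, in the same way in both layers:
\[
\{(x+1,j),(x+2,j),u_x\}\qquad(x\in\mathbb Z_3,\ j=1,2).
\]
Consider what is left of the complete $3$-partite graph on $X_1,X_2,W_1$. The point $(x,j)$ has lost two neighbors in the other layer and the two neighbors $u_{x+1},u_{x+2}$ in $W_1$, and $u_x$ has lost two neighbors in each layer. Only the triangles $\{(x,1),(x,2),u_x\}$ remain, and they are the last three blocks. The $6+6+3=15$ blocks cover the $\binom{11}2-\binom52=45$ pairs.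
\end{example}

\subsection*{The exchange}
The example rests on a balance that holds in general. Cover some pairs of $X$ by an $r$-regular family of $k$-sets and decompose the remaining pairs into a family $\mathcal B$ of $q$-sets; by \eqref{eq:w0} every point lies in $w_0$ members of $\mathcal B$. Instead of a parallel class, give each $z\in W_0$ a subfamily $\mathcal C_z\subseteq\mathcal B$ of disjoint sets that covers all of $X$ except a set $R_z$. On $R_z\times[q]$, serve $z$ by \emph{transversals}, that is, by $q$-sets with one point in each layer. If $x\in R_z$ for $\ell(x)$ values of $z$, then $(x,j)$ loses $\ell(x)$ neighbors in every other layer, and exactly $\ell(x)$ members of $\mathcal B$ through $x$ stay unused. Handing these to points of $W_1$ makes $(x,j)$ lose $\ell(x)$ neighbors in $W_1$ too. So each vertex of the remaining $k$-partite graph still has the same degree into all other parts. This condition is necessary for a $K_k$-decomposition, since each clique through a vertex uses one edge to every other part, and it is sufficient when the graph is large and nearly complete (Theorem~\ref{thm:partite}).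

The transversals come from cutting $R_z$ into small sets and shifting each cyclically.

\begin{lemma}\label{lem:cyclic}
Let $A=\{a_i:i\in\mathbb Z_d\}\subseteq X$ have $d\ge q$ elements, and put
\[
T_{A,i}=\{(a_{i+j},j):1\le j\le q\}\qquad(i\in\mathbb Z_d).
\]
The sets $T_{A,i}$ are transversals, they partition $A\times[q]$, and any two points of $T_{A,i}$ have distinct first coordinates.
\end{lemma}

\begin{proof}
For fixed $j$ the map $i\mapsto a_{i+j}$ is a bijection from $\mathbb Z_d$ onto $A$, so each point of $A\times\{j\}$ lies in exactly one $T_{A,i}$. Since $d\ge q$, the residues $i+1,\dots,i+q$ are distinct modulo $d$.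
\end{proof}

We shall use sets $A$ of sizes $q$ and $q+1$; having both sizes removes the condition $q\mid s$. In Example~\ref{ex:eleven} both points of $W_0$ use $A=\mathbb Z_3$, with the two cyclic orders. For large $s$ there is room for a cruder rule: no pair of $X$ will lie in two of the sets $A$, and then no pair of $U$ lies in two transversals.

Three things remain to be arranged. The families $\mathcal C_z$ must cover almost all of $X$ for almost all $z$; they come from a nearly optimal edge coloring of $\mathcal B$. The numbers $\ell(x)$ must be small compared with $s$ for \emph{every} $x$, so that the final graph is nearly complete. And $\mathcal B$ must exist: it would have $sw_0/q$ members, and this need not be an integer. For $(v,w,k)=(22,7,4)$ we have $s=5$, $r=0$, $w_0=2$, and the $10$ edges of $K_5$ do not split into triangles. We repair this by planting a resolvable design of bounded size whose parameters have the same residues modulo $q$.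

\section{Tools}\label{sec:tools}

For a graph $H$, a vertex $x$ and a vertex set $Y$, let $d_H(x,Y)$ be the number of neighbors of $x$ in $Y$, and let $\Delta(H)$ be the maximum degree. For a set $Y$, let $K_Y$ be the complete graph on $Y$.

\begin{theorem}[Barber, K\"uhn, Lo, Osthus and Taylor \cite{BKLOT}]\label{thm:partite}
For $k\ge3$ there are $c_k>0$ and $n_k$ such that the following holds. Let $H$ be a $k$-partite graph with parts $V_1,\dots,V_k$ of equal size $n\ge n_k$. Suppose that for each vertex $x$ the numbers $d_H(x,V_j)$, over all $j$ with $x\notin V_j$, are equal, and that all these numbers are at least $(1-c_k)n$. Then $H$ has a $K_k$-decomposition.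
\end{theorem}

The main theorem of \cite{BKLOT} reduces this statement to fractional decompositions, which are supplied by Bowditch and Dukes for $k=3$ and by Montgomery for $k\ge4$; the combined statement is given in \cite{BKLOT}.

A graph is \emph{$K_q$-divisible} if all its degrees are divisible by $q-1$ and its number of edges is divisible by $\binom q2$. The next theorem follows from \cite{BKLO} and \cite{GKLMO} combined with the fractional decomposition theorem of \cite{BKLMO}.

\begin{theorem}\label{thm:dense}
For $q\ge3$ there are $c'_q\in(0,1)$ and $n'_q$ such that every $K_q$-divisible graph on $n\ge n'_q$ vertices with minimum degree at least $(1-c'_q)n$ has a $K_q$-decomposition.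
\end{theorem}

For $q=2$ every graph is decomposed by its edges, so the statement holds with $c'_2=1$ and $n'_2=1$.

A \emph{$q$-uniform hypergraph} is a family of $q$-subsets of a vertex set. The \emph{degree} of a vertex and the \emph{codegree} of a pair of vertices count the members that contain the vertex or the pair. A \emph{matching} is a subfamily of pairwise disjoint members, and the \emph{chromatic index} is the least number of matchings into which the family can be partitioned.

\begin{theorem}[Pippenger and Spencer \cite{PS}]\label{thm:PS}
For $q\ge2$ and $\varepsilon>0$ there are $\delta>0$ and $D_0$ such that every $q$-uniform hypergraph with all degrees in $[(1-\delta)D,(1+\delta)D]$, all codegrees at most $\delta D$, and $D\ge D_0$ has chromatic index at most $(1+\varepsilon)D$.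
\end{theorem}

\begin{theorem}[Ray-Chaudhuri and Wilson \cite{RW}]\label{thm:resolvable}
For $q\ge2$, a resolvable $(n,q,1)$-BIBD exists for all sufficiently large $n\equiv q\pmod{q(q-1)}$.
\end{theorem}

\begin{theorem}[Hajnal--Szemer\'edi theorem]\label{thm:HS}
If $t\ge\Delta(\Gamma)+1$, then the vertex set of the graph $\Gamma$ can be partitioned into $t$ independent sets whose sizes differ by at most $1$.
\end{theorem}

If $\Gamma$ has $n$ vertices, the sizes in Theorem~\ref{thm:HS} are $\lfloor n/t\rfloor$ or $\lceil n/t\rceil$. We apply the theorem to a graph $\Gamma$ of pairs that have already been used: it cuts a point set into small sets of prescribed size all of whose pairs are new.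

\begin{theorem}[Dukes, Lamken and Ling \cite{DLL}]\label{thm:DLL}
For $k\ge2$ and $\varepsilon>0$ there is $w_1(k,\varepsilon)$ such that an IPBD$((v;w),k)$ exists whenever $w\ge w_1(k,\varepsilon)$, $v>(k-1+\varepsilon)w$, and \eqref{eq:local}, \eqref{eq:global} hold.
\end{theorem}

Theorem~\ref{thm:DLL} is used only in Section~\ref{sec:main}.

\section{The near-extremal range}\label{sec:near}

We prove Theorem~\ref{thm:near}. Fix $k\ge3$ and $q=k-1\ge2$.

\subsection{Constants and point sets}
Put $\varepsilon_1=\min\{1/(4k^2),\,c'_q/(2q)\}$. Choose $\kappa\in(0,1)$, depending only on $k$, so small that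
\begin{equation}\label{eq:kappa}
18q^4\kappa<1,\qquad 6q\kappa+6\sqrt\kappa/q<\tfrac12,\qquad 2q\sqrt\kappa\le c_k .
\end{equation}
Let $\delta$ and $D_0$ be given by Theorem~\ref{thm:PS} for $q$ and $\varepsilon=\kappa^2$. The error $\kappa^2$ will turn into $\kappa$ in two averaging arguments, and $\kappa$ into $\sqrt\kappa$ in a third. By Theorem~\ref{thm:resolvable} there is $h_0\ge1$ such that a resolvable $(q+q(q-1)h,q,1)$-BIBD exists for all $h\ge h_0$.

Let $v,w,s,r$ be as in Theorem~\ref{thm:near} and $w_0=w-s$. Choose $h\in\{h_0,\dots,h_0+q-1\}$ with $h\equiv w_0\pmod q$ and put $p=1+(q-1)h$. The triple $(p,h,0)$ satisfies the relation \eqref{eq:w0} in place of $(s,w_0,r)$: it describes the small design that will be planted. Both $p$ and $h$ are bounded in terms of $k$. The phrase ``for large $s$'' always marks an inequality that follows from a bound $s\ge\alpha$ with $\alpha$ depending only on $k$; there are finitely many of these, and $s_0$ is the largest such $\alpha$. From $r\le\varepsilon_1s$ we get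
\begin{equation}\label{eq:rsmall}
qr\le kr\le\frac s{4k},\qquad qr\le\frac{c'_qs}2 .
\end{equation}
By \eqref{eq:w0}, $s\ge(q-1)w_0\ge s-1-s/12\ge s/2$ for large $s$, so
\begin{equation}\label{eq:w0size}
\frac s{2(q-1)}\le w_0\le s .
\end{equation}

Let $|X|=s$, $U=X\times[q]$, $X_j=X\times\{j\}$ and $W=W_0\cup W_1$ be as in Section~\ref{sec:idea}, and fix $P\subset X$ with $|P|=p$. The pairs inside $P\times[q]$ are reserved for the small design, so every other ingredient has to avoid the pairs of $P$.

\subsection{The blocks that miss the hole}

\begin{lemma}\label{lem:S}
There is a family $\mathcal S$ of $k$-subsets of $X$ such that every point lies in exactly $r$ of them, every pair lies in at most one, and no pair inside $P$ lies in any.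
\end{lemma}

Counting incidences shows that such a family needs $k\mid rs$, which is \eqref{eq:rs}; this is the only place where \eqref{eq:global} is used. If $k$ divided $s$, we could take $r$ partitions of $X$ into $k$-sets, one after the other. In general each round leaves a remainder, and we absorb it in a \emph{bridging} set that is shared by two consecutive rounds.

\begin{proof}
For $0\le i\le r$ let $\rho_i\in\{0,\dots,k-1\}$ satisfy $\rho_i\equiv is\pmod k$. Then $\rho_0=0$, and $\rho_r=0$ by \eqref{eq:rs}. For the indices $i$ with $\rho_i\ne0$ choose pairwise disjoint $k$-subsets $S_i$ of $X\setminus P$; this is possible since $kr\le s/(4k)\le s-p$ for large $s$. Split $S_i=L_i\cup Y_{i+1}$ with $|L_i|=\rho_i$ and $|Y_{i+1}|=k-\rho_i$. If $\rho_i=0$, put $L_i=Y_{i+1}=\emptyset$. For $1\le i\le r$ the sets $L_i$ and $Y_i$ are disjoint, and $X^{(i)}=X\setminus(L_i\cup Y_i)$ satisfies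
\[
|X^{(i)}|\equiv s-is+(i-1)s=0\pmod k,\qquad|X^{(i)}|\ge s-2k .
\]

Put the sets $S_i$ into $\mathcal S$, and let $\Gamma$ be the graph formed by $K_P$ and the pairs inside the $S_i$. In round $i=1,\dots,r$, partition $X^{(i)}$ into $k$-sets that are independent in $\Gamma$, put them into $\mathcal S$, and add their pairs to $\Gamma$.

For each point $x$ and each $i\in\{1,\dots,r\}$, exactly one of $x\in L_i$, $x\in Y_i$, $x\in X^{(i)}$ holds; assign to $(x,i)$ the set $S_i$, the set $S_{i-1}$, or the set of round $i$ containing $x$, respectively. Every set of $\mathcal S$ through $x$ is assigned to exactly one $(x,i)$, because $L_i\cap Y_{i+1}=\emptyset$. So $x$ lies in at most $r$ sets at any time and in exactly $r$ at the end, and always $\Delta(\Gamma)\le p-1+qr\le p-1+s/(4k)$. For large $s$,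
\[
|X^{(i)}|/k\ge s/k-2\ge p+s/(4k)\ge\Delta(\Gamma)+1,
\]
so Theorem~\ref{thm:HS} with $t=|X^{(i)}|/k$ provides the partition in round $i$. The sets of one round are disjoint and their pairs are not in $\Gamma$, so no pair is repeated and no pair of $P$ is used.
\end{proof}

\subsection{The remaining pairs of a layer}
Let $G$ be obtained from $K_X$ by deleting the edges of $K_P$ and the pairs covered by $\mathcal S$.

\begin{lemma}\label{lem:B}
The graph $G$ has a $K_q$-decomposition $\mathcal B$, and the number of members of $\mathcal B$ through $x$ is
\begin{equation}\label{eq:degB}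
\deg_{\mathcal B}(x)=w_0\quad(x\notin P),\qquad\deg_{\mathcal B}(x)=w_0-h\quad(x\in P).
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:S} and \eqref{eq:w0}, a point $x\notin P$ has degree $s-1-qr=(q-1)w_0$ in $G$, and a point $x\in P$ has degree $(q-1)w_0-(p-1)=(q-1)(w_0-h)$. Summing, $G$ has $\frac{q-1}2(sw_0-ph)$ edges. Modulo $q$, \eqref{eq:w0} reads $s\equiv1-w_0$, the definition of $p$ reads $p\equiv1-h$, and $h\equiv w_0$. Hence $sw_0\equiv(1-h)h\equiv ph\pmod q$, and the number of edges is a multiple of $\binom q2$. This is the purpose of $P$. By \eqref{eq:rsmall} the minimum degree is at least $s-p-qr\ge s-p-c'_qs/2\ge(1-c'_q)s$ for large $s$. Theorem~\ref{thm:dense} gives $\mathcal B$, and \eqref{eq:degB} follows on dividing the degrees by $q-1$.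
\end{proof}

\subsection{Near-parallel classes}
The small design will join $h$ points of $W_0$ to all of $P\times[q]$. For such a point $z$ only $X\setminus P$ remains to be partitioned. Given a set $W_0^P\subseteq W_0$, we therefore write
\[
X_z=X\setminus P\quad(z\in W_0^P),\qquad X_z=X\quad(z\in W_0\setminus W_0^P).
\]

\begin{lemma}\label{lem:classes}
There are a partition $W_0=W_0^g\cup W_0^b$, a set $W_0^P\subseteq W_0^g$ with $|W_0^P|=h$, and pairwise disjoint matchings $\mathcal M_z\subseteq\mathcal B$ $(z\in W_0^g)$ whose members are contained in $X_z$, such that, with $E_z=X_z\setminus\bigcup\mathcal M_z$,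
\begin{itemize}
\item[(a)] $|W_0^b|\le2\kappa s$;
\item[(b)] $|E_z|\le2\kappa s$ and $|\mathcal M_z|\ge s/(2q)$ for all $z\in W_0^g$;
\item[(c)] every $x\in X$ lies in at most $2\kappa^2s$ of the sets $E_z$.
\end{itemize}
\end{lemma}

\begin{proof}
View $\mathcal B$ as a $q$-uniform hypergraph on $X$. Its degrees lie in $[w_0-h,w_0]$ and its codegrees are at most $1$. By \eqref{eq:w0size}, $w_0\ge D_0$ and $1\le h\le\delta w_0$ for large $s$. Theorem~\ref{thm:PS} with $D=w_0$ partitions $\mathcal B$ into matchings $\mathcal N_1,\dots,\mathcal N_m$ with $m\le(1+\kappa^2)w_0$. A point outside $P$ lies in $w_0$ members of $\mathcal B$, which belong to different matchings, so $m\ge w_0$.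

A point $x$ is missed by exactly $m-\deg_{\mathcal B}(x)$ matchings. The number of pairs $(x,i)$ with $x$ missed by $\mathcal N_i$ is thus $ms-sw_0+ph\le\kappa^2w_0s+ph\le2\kappa^2w_0s$ for large $s$. Call $\mathcal N_i$ \emph{good} if it misses at most $\kappa s$ points. At most $2\kappa^2w_0s/(\kappa s)=2\kappa w_0$ matchings are not good, so at least $(1-2\kappa)w_0$ are good. Choose $W_0^g\subseteq W_0$ with $|W_0^g|\ge(1-2\kappa)w_0$ and distinct good matchings $\mathcal N_{\iota(z)}$ for $z\in W_0^g$. Then $W_0^b=W_0\setminus W_0^g$ satisfies (a) by \eqref{eq:w0size}. For large $s$ we have $|W_0^g|\ge h$; fix $W_0^P\subseteq W_0^g$ of size $h$ and put $\mathcal M_z=\{B\in\mathcal N_{\iota(z)}:B\subseteq X_z\}$.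

The matching $\mathcal M_z$ arises from $\mathcal N_{\iota(z)}$ by dropping at most $p$ members, one for each point of $P$. Hence $|E_z|\le\kappa s+pq\le2\kappa s$ and $|\mathcal M_z|\ge(1-\kappa)s/q-p\ge s/(2q)$ for large $s$, as $\kappa<\frac12$. If $x\in E_z$, then $\mathcal N_{\iota(z)}$ misses $x$ or $z\in W_0^P$. This happens for at most $m-\deg_{\mathcal B}(x)+h\le\kappa^2w_0+2h\le2\kappa^2s$ points $z$, for large $s$.
\end{proof}

\subsection{Completing the classes}
Each $X_z$ must now be partitioned into members of $\mathcal B$ and sets of size $q$ or $q+1$ with new pairs.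

\begin{lemma}\label{lem:complete}
For each $z\in W_0$ there are a family $\mathcal C_z\subseteq\mathcal B$ and a family $\mathcal D_z$ of subsets of $X$ of sizes $q$ or $q+1$ such that
\begin{itemize}
\item[(i)] the families $\mathcal C_z$ are pairwise disjoint, and for each $z$ the members of $\mathcal C_z$ and $\mathcal D_z$ together partition $X_z$;
\item[(ii)] every pair of points of $X$ is contained in $A$ for at most one $(z,A)$ with $A\in\mathcal D_z$, and for none if the pair lies inside $P$;
\item[(iii)] with $R_z=\bigcup\mathcal D_z$, the number $\ell(x)=|\{z\in W_0:x\in R_z\}|$ is at most $6\kappa s$ for every $x\in X$.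
\end{itemize}
\end{lemma}

For the few points $z\in W_0^b$ we cut all of $X$ into new sets. For $z\in W_0^g$ we cannot simply cut up $E_z$: it may be tiny, and all of its pairs may have been used. So each $e\in E_z$ is grouped with points taken from members of $\mathcal M_z$. The obvious choice $\{e\}\cup D$ with $D\in\mathcal M_z$ is not safe, because nothing prevents the pairs inside the members of $\mathcal M_z$ from having been used for another $z$. Instead we take $q$ members $D^1,\dots,D^q$, write them as the rows of an array, and read the array by columns. For $q=3$: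
\[
\begin{array}{r|c|c|c|}
 & e & & \\
D^1 & d^1_1 & d^1_2 & d^1_3\\
D^2 & d^2_1 & d^2_2 & d^2_3\\
D^3 & d^3_1 & d^3_2 & d^3_3
\end{array}
\]
When a new row is chosen, each pair to be checked joins a point of that row to a point fixed earlier, so a degree bound controls the number of forbidden rows. For (iii) we must also prevent a point from lying in the chosen rows too often.

\begin{proof}
Let $\Gamma$ be a new graph of used pairs on $X$, equal to $K_P$ at the start. We place only $\Gamma$-independent sets into the families $\mathcal D_z$, and add their pairs to $\Gamma$; sets placed at the same time are disjoint. This guarantees (ii). The points of $W_0$ are treated one at a time, those of $W_0^b$ first.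

\emph{The rules.} For $z\in W_0^b$ we have $X_z=X$. Put $\mathcal C_z=\emptyset$ and let $\mathcal D_z$ be a partition of $X$ into $\Gamma$-independent sets of sizes $q$ or $q+1$.

For $z\in W_0^g$, fix an enumeration $d_1,\dots,d_q$ of each $D\in\mathcal M_z$. For each $e\in E_z$ in turn, choose distinct $D^1,\dots,D^q\in\mathcal M_z$, not chosen before, such that the sets
\[
\{e,d^1_1,\dots,d^q_1\},\qquad\{d^1_i,\dots,d^q_i\}\quad(2\le i\le q)
\]
are $\Gamma$-independent, and place these $q$ disjoint sets into $\mathcal D_z$. Call the chosen members of $\mathcal B$ \emph{released}. The \emph{load} of a point is the number of released members, over all $z$ so far, that contain it, and a point is \emph{heavy} if its load is at least $\kappa s$. A member containing a heavy point is never chosen. Finally let $\mathcal C_z$ consist of the members of $\mathcal M_z$ that were not released. Then $R_z$ is the union of $E_z$ and the released members of $\mathcal M_z$, so (i) holds.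

\emph{The degree bound.} For each $z$, a point $x$ lies in at most one set of $\mathcal D_z$, and only if $z\in W_0^b$, or $x\in E_z$, or $x$ lies in a released member of $\mathcal M_z$. By Lemma~\ref{lem:classes}(a),(c) the first two cases occur for at most $2\kappa s$ and $2\kappa^2s\le2\kappa s$ points $z$. The load of $x$ grows by one at a time and only while it is below $\kappa s$, so it never exceeds $\kappa s+1$. Hence at every moment $x$ lies in at most $5\kappa s+1\le6\kappa s$ placed sets, for large $s$. This proves (iii) once the process is shown to run to the end. Each placed set through $x$ adds at most $q$ to its degree, so at every moment $\Delta(\Gamma)\le p-1+6q\kappa s\le7q\kappa s$ for large $s$.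

\emph{The step for $z\in W_0^b$ is possible.} Let $t=\lfloor s/q\rfloor$. Since $7q^2\kappa<\frac12$ by \eqref{eq:kappa}, we have $t\ge s/q-1\ge7q\kappa s+1$ for large $s$. Writing $s=qt+\rho$ with $0\le\rho<q\le t$ shows $q\le s/t<q+1$. Theorem~\ref{thm:HS} gives the required partition.

\emph{The step for $e\in E_z$ is possible.} Choose $D^1,\dots,D^q$ in this order. When $D^b$ is chosen, a member $D\in\mathcal M_z$ is forbidden for one of three reasons.
\begin{itemize}
\item It has been chosen already: at most $q|E_z|\le2q\kappa s$ members, by Lemma~\ref{lem:classes}(b).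
\item It contains a heavy point. Each pair $(z',e')$ with $e'\in E_{z'}$ releases $q$ members of size $q$, so by Lemma~\ref{lem:classes}(c) the total load is at most $q^2\sum_{z'}|E_{z'}|\le2q^2\kappa^2s^2$. There are at most $2q^2\kappa^2s^2/(\kappa s)=2q^2\kappa s$ heavy points, each in at most one member of the matching $\mathcal M_z$.
\item The pair $\{e,d_1\}$, or a pair $\{d^a_i,d_i\}$ with $a<b$ and $i\in[q]$, is in $\Gamma$. These are at most $1+q(q-1)\le q^2$ conditions. Each requires $D$ to contain a $\Gamma$-neighbor of a fixed point, so it excludes at most $\Delta(\Gamma)$ members of the matching. In total at most $7q^3\kappa s$ members are excluded.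
\end{itemize}
As $q+q^2\le q^3$ for $q\ge2$, at most $9q^3\kappa s$ members are forbidden, and $9q^3\kappa s<s/(2q)\le|\mathcal M_z|$ by \eqref{eq:kappa} and Lemma~\ref{lem:classes}(b).
\end{proof}

\subsection{The unused members of $\mathcal B$}
Let $\mathcal L=\mathcal B\setminus\bigcup_{z\in W_0}\mathcal C_z$. The balance announced in Section~\ref{sec:idea} is the identity
\begin{equation}\label{eq:balance}
|\{B\in\mathcal L:x\in B\}|=\ell(x)\qquad(x\in X).
\end{equation}
To prove it, note that by Lemma~\ref{lem:complete}(i) the number of members of $\bigcup_z\mathcal C_z$ through $x$ equals the number of $z$ with $x\in X_z\setminus R_z$, which is $|\{z:x\in X_z\}|-\ell(x)$. The number of $z\in W_0$ with $x\in X_z$ is $w_0$ if $x\notin P$ and $w_0-h$ if $x\in P$, and this is $\deg_{\mathcal B}(x)$ by \eqref{eq:degB}.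

The members of $\mathcal L$ will be joined to points of $W_1$, which we regard as colors. Fix $W_1^P\subset W_1$ with $|W_1^P|=p$; these points are kept for the small design. Intersecting members need different colors, since otherwise a pair between $U$ and $W_1$ would be covered twice, and no color may be used often, since every point of $W_1$ has to keep a large degree.

\begin{lemma}\label{lem:color}
There is a map $\varphi:\mathcal L\to W_1\setminus W_1^P$ such that distinct intersecting members of $\mathcal L$ get different colors and each color is used at most $\sqrt\kappa s+1$ times.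
\end{lemma}

\begin{proof}
Color the members one at a time, avoiding the colors of intersecting members and the colors already used at least $\sqrt\kappa s$ times. By \eqref{eq:balance} and Lemma~\ref{lem:complete}(iii), a member meets at most $6q\kappa s$ others, and $|\mathcal L|=\frac1q\sum_x\ell(x)\le6\kappa s^2/q$. So at most $6\sqrt\kappa s/q$ colors are excluded for overuse. By \eqref{eq:kappa}, $6q\kappa s+6\sqrt\kappa s/q<s/2\le s-p$ for large $s$, so a color is always available.
\end{proof}

\subsection{The design}
Since $qp=q+q(q-1)h$ and $h\ge h_0$, there is a resolvable $(qp,q,1)$-BIBD on $P\times[q]$. It has $(qp-1)/(q-1)=1+qh=p+h$ parallel classes; assign them bijectively to the points of $W_0^P\cup W_1^P$. Fix an enumeration of each $A\in\mathcal D_z$ and let $T_{A,i}$ be the transversals of Lemma~\ref{lem:cyclic}. The first five types of blocks, all of size $k=q+1$, are: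
\begin{itemize}
\item[(B1)] $S\times\{j\}$ for $S\in\mathcal S$, $j\in[q]$;
\item[(B2)] $Q\cup\{z\}$ for $z\in W_0^P\cup W_1^P$ and $Q$ in the parallel class assigned to $z$;
\item[(B3)] $(B\times\{j\})\cup\{z\}$ for $z\in W_0$, $B\in\mathcal C_z$, $j\in[q]$;
\item[(B4)] $T_{A,i}\cup\{z\}$ for $z\in W_0$, $A\in\mathcal D_z$, $i\in\mathbb Z_{|A|}$;
\item[(B5)] $(B\times\{j\})\cup\{\varphi(B)\}$ for $B\in\mathcal L$, $j\in[q]$.
\end{itemize}
Each has at most one point in $W$, so no pair inside $W$ is covered. We go through the other pairs.

\emph{Pairs inside a layer $X_j$ are covered exactly once.} The graph $K_X$ is the edge-disjoint union of the pairs covered by $\mathcal S$, of $K_P$, and of $G$. In $X_j$, the first are covered once by (B1) and the second once by (B2), whose blocks meet $U$ only in $P\times[q]$. The edges of $G$ are covered once by (B3) and (B5) together, since each $B\in\mathcal B$ lies in exactly one of the families $\mathcal C_z$ and $\mathcal L$. Blocks (B4) contain no pair inside a layer.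

\emph{Pairs between $W_0$ and $U$ are covered exactly once.} Let $z\in W_0$ and $(x,j)\in U$. If $x\notin X_z$, that is, $z\in W_0^P$ and $x\in P$, then the parallel class of $z$ covers the pair once in (B2), and the blocks (B3), (B4) through $z$ avoid $P\times[q]$. If $x\in X_z$, no block (B2) contains the pair, and by Lemma~\ref{lem:complete}(i) $x$ lies in exactly one member of $\mathcal C_z$ or $\mathcal D_z$. In the first case the pair is in exactly one block (B3); in the second it is in exactly one block (B4), by Lemma~\ref{lem:cyclic}.

\emph{Pairs between different layers are covered at most once.} Only (B2) and (B4) contain such pairs, and (B2) covers exactly those inside $P\times[q]$, once each. If $(a,j)$ and $(b,j')$ lie in $T_{A,i}$ with $A\in\mathcal D_z$ and $j\ne j'$, then $a\ne b$ by Lemma~\ref{lem:cyclic} and $\{a,b\}\subseteq A$. By Lemma~\ref{lem:complete}(ii), $\{a,b\}\not\subseteq P$ and $(z,A)$ is determined by $\{a,b\}$; then $i$ is determined because the $T_{A,i}$ are disjoint.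

\emph{Pairs between $U$ and $W_1$ are covered at most once.} For $z\in W_1^P$ only blocks (B2) contain $z$, and they come from one parallel class. For $z\in W_1\setminus W_1^P$ only blocks (B5) contain $z$, and the members of $\varphi^{-1}(z)$ are disjoint.

Let $H$ be the $k$-partite graph with parts $X_1,\dots,X_q,W_1$, each of size $s$, whose edges are the pairs between different parts that are not covered by (B1)--(B5). We compute its degrees; $\mathbf 1_{\mathcal E}$ denotes $1$ if the statement $\mathcal E$ holds and $0$ otherwise.
\begin{itemize}
\item Let $(x,j)\in U$ and $j'\ne j$. If $x\in P$, (B2) covers the pairs from $(x,j)$ to all of $P\times\{j'\}$. Exactly $\ell(x)$ blocks (B4) contain $(x,j)$, one for each $z$ with $x\in R_z$, and each has one point in $X_{j'}$. No pair is counted twice, so $d_H((x,j),X_{j'})=s-p\,\mathbf 1_{x\in P}-\ell(x)$.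
\item If $x\in P$, (B2) covers the pairs from $(x,j)$ to all of $W_1^P$. By \eqref{eq:balance}, exactly $\ell(x)$ blocks (B5) contain $(x,j)$. So $d_H((x,j),W_1)=s-p\,\mathbf 1_{x\in P}-\ell(x)$ as well.
\item Let $z\in W_1$. If $z\in W_1^P$, its parallel class covers $P\times\{j\}$, so $d_H(z,X_j)=s-p$. Otherwise $d_H(z,X_j)=s-q|\varphi^{-1}(z)|$. Neither value depends on $j$; this is why the same $\mathcal L$ and $\varphi$ are used in all layers.
\end{itemize}
Thus every vertex has equal degrees into the other parts. By Lemmas~\ref{lem:complete}(iii) and~\ref{lem:color}, each of these degrees is at least $s-\max\{p+6\kappa s,\ q(\sqrt\kappa s+1)\}$. The first inequality in \eqref{eq:kappa} and $q\ge2$ give $\kappa<1/288$, so $6\kappa<\sqrt\kappa$, and for large $s$ the maximum is at most $2q\sqrt\kappa s\le c_ks$. For $s\ge n_k$, Theorem~\ref{thm:partite} gives a $K_k$-decomposition of $H$. Its cliques are the last blocks (B6); each has exactly one point in $W$ and contains only edges of $H$.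

The blocks (B1)--(B6) cover every pair not inside $W$ exactly once and no pair inside $W$. As $|W|=w$ and $|U|=qs=v-w$, they form an IPBD$((v;w),k)$. This proves Theorem~\ref{thm:near}. \qed

\begin{remark}
The hypothesis $r\le\varepsilon_1s$ entered only through \eqref{eq:rsmall}: it leaves room for the rounds in Lemma~\ref{lem:S}, keeps $G$ nearly complete in Lemma~\ref{lem:B}, and makes $w_0$ proportional to $s$. Without it $w_0$ can be negative, for instance when $w=1$ and $s\ge2$, and then the hole cannot supply the part $W_1$.
\end{remark}

\section{All admissible holes}\label{sec:main}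

For $k=2$, the pairs not contained in $W$ are the blocks of an IPBD$((v;w),2)$ for all $v>w\ge1$. With Proposition~\ref{prop:necessary}, this settles the case $k=2$ of both remaining theorems. Let $k\ge3$ and $q=k-1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\varepsilon_1,s_0$ from Theorem~\ref{thm:near} and $w_1$ from Theorem~\ref{thm:DLL}, and put $N(k)=\max\{w_1(k,\varepsilon_1),2s_0\}$. Let $v,w\ge N(k)$ satisfy \eqref{eq:local}--\eqref{eq:ineq}. If $v>(q+\varepsilon_1)w$, apply Theorem~\ref{thm:DLL}.

Suppose that $v\le(q+\varepsilon_1)w$, and let $r,s$ be as in Lemma~\ref{lem:arith}. Then $qr=v-1-qw<\varepsilon_1w$. From $qs=(q-1)w+1+qr$ we get $s\ge\frac{q-1}qw\ge w/2\ge s_0$. In particular $w\le2s$, so $r<2\varepsilon_1s/q\le\varepsilon_1s$. Theorem~\ref{thm:near} applies.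
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:vlarge}]
Necessity is Proposition~\ref{prop:necessary}. For sufficiency, take $c'_k,n'_k$ from Theorem~\ref{thm:dense} for $K_k$, put $C=1/c'_k\ge1$ and $N'(k)=\max\{n'_k,\,C\,N(k)\}$. Let $v\ge N'(k)$ and $1\le w<v$ satisfy \eqref{eq:local}--\eqref{eq:ineq}.

If $v<Cw$, then $w>v/C\ge N(k)$ and $v\ge N(k)$, so Theorem~\ref{thm:main} applies. If $v\ge Cw$, consider $K_v-K_w$. Its degrees are $v-1$ and $v-w$, both divisible by $k-1$ by \eqref{eq:local}. It has $\frac12\bigl(v(v-1)-w(w-1)\bigr)$ edges, a multiple of $\binom k2$ by \eqref{eq:global}. Its minimum degree is at least $v-w\ge(1-c'_k)v$. By Theorem~\ref{thm:dense} it has a $K_k$-decomposition, which is an IPBD$((v;w),k)$.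
\end{proof}

\begin{thebibliography}{9}

\bibitem{BKLMO}
Barber, K\"uhn, Lo, Montgomery and Osthus, J. Combin. Theory Ser. B 127 (2017).

\bibitem{BKLO}
Barber, K\"uhn, Lo and Osthus, Adv. Math. 288 (2016).

\bibitem{BKLOT}
Barber, K\"uhn, Lo, Osthus and Taylor, \emph{Clique decompositions of multipartite graphs and completion of Latin squares}, J. Combin. Theory Ser. A 151 (2017).

\bibitem{DLL}
Dukes, Lamken and Ling, \emph{An existence theory for incomplete designs}, Canad. Math. Bull. 59 (2016).
\texttt{https://\allowbreak core-cms.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 85DDF471A26AB0253527E7C4522780CF/\allowbreak S0008439500020014a.pdf/\allowbreak an-existence-\allowbreak theory-for-\allowbreak incomplete-designs.pdf}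

\bibitem{GKLMO}
Glock, K\"uhn, Lo, Montgomery and Osthus, J. Combin. Theory Ser. B 139 (2019).

\bibitem{PS}
Pippenger and Spencer, J. Combin. Theory Ser. A 51 (1989).

\bibitem{RW}
Ray-Chaudhuri and Wilson, 1973.

\end{thebibliography}
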